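# The sixth moment of a random Gram determinant

## 1. Moments, cumulants, Gram determinants and two power series

Throughout, $[q]=\{1,\dots,q\}$, and a set partition of a finite set is a decomposition into nonempty disjoint blocks.

**Definition (moments and cumulants).** Let $X$ be a real random variable with $\mathbb E X^6<\infty$. Its moments are $m_q=\mathbb E X^q$ for $q\le 6$. Its cumulants $\kappa_1,\dots,\kappa_6$ are defined recursively by
$$m_q=\sum_{\pi}\ \prod_{B\in\pi}\kappa_{|B|},\qquad 1\le q\le 6,$$
where $\pi$ runs over the set partitions of $[q]$. The one-block partition contributes $\kappa_q$, and all other terms involve smaller indices, so the recursion is well posed.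

If $m_1=0$, then $\kappa_1=0$ and only partitions without singletons survive. The set $[4]$ has three partitions into pairs. The set $[6]$ has $15$ partitions of type $4+2$, $10$ of type $3+3$ and $15$ of type $2+2+2$. Hence $m_2=\kappa_2$, $m_3=\kappa_3$, $m_4=\kappa_4+3\kappa_2^2$ and
$$m_6=\kappa_6+15\kappa_4\kappa_2+10\kappa_3^2+15\kappa_2^3 .$$
Solving for the cumulants of a centered variable,
$$\kappa_2=m_2,\quad \kappa_3=m_3,\quad \kappa_4=m_4-3m_2^2,\quad \kappa_6=m_6-15m_4m_2-10m_3^2+30m_2^3 .$$

**Examples.** For a standard Gaussian, $m_1=m_3=m_5=0$, $m_2=1$, $m_4=3$, $m_6=15$. So $\kappa_2=1$ and $\kappa_3=\kappa_4=\kappa_6=0$, since $15-45+30=0$. For a Rademacher variable ($\pm1$ with probability $\frac12$ each), $m_2=m_4=m_6=1$ and $m_3=0$, so $\kappa_4=-2$ and $\kappa_6=1-15+30=16$. For a skew example, let $X=\sqrt2$ with probability $\frac13$ and $X=-1/\sqrt2$ with probability $\frac23$. Then $m_1=0$, $m_2=1$, $m_3=\frac{\sqrt2}{2}$, $m_4=\frac32$, $m_6=\frac{11}4$, so $\kappa_3^2=\frac12$, $\kappa_4=-\frac32$ and $\kappa_6=\frac{11}{4}-\frac{45}{2}-5+30=\frac{21}{4}$.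

**Definition (Gram determinant).** For an $n\times p$ matrix $U$ with $0\le p\le n$, the Gram determinant is $\det U^TU$. A $0\times0$ determinant is $1$. We recall the Cauchy–Binet formula $\det U^TU=\sum_{S}\det(U_S)^2$, where $S$ runs over the $p$-subsets of $[n]$ and $U_S$ consists of the rows of $U$ indexed by $S$.

**Examples.** For $p=1$ and $U=u$ a single column, $\det U^TU=\sum_iu_i^2$. For $p=2$ with columns $u,v$, we get $\sum_{i<j}(u_iv_j-u_jv_i)^2$. For $p=n$, we get $(\det U)^2$.

**Definition (the moments and series of interest).** Let $X_{ij}$ ($i,j\ge1$) be i.i.d. copies of $X$, let $A=(X_{ij})_{n\times n}$ and let $U=(X_{ij})_{n\times p}$. Put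
$$f_6(n)=\mathbb E(\det A)^6,\qquad f_6(n,p)=\mathbb E(\det U^TU)^3,$$
$$F_6(t)=\sum_{n\ge0}\frac{t^n}{n!^2}f_6(n),\qquad F_6(t,\omega)=\sum_{n\ge0}\sum_{p=0}^n\frac{t^p\omega^{n-p}(n-p)!}{n!\,p!}f_6(n,p).$$
The expectations exist. Indeed $(\det U^TU)^3$ is a polynomial in which every monomial has degree $6$ in the entries of each column, all entries are independent, and $\mathbb EX^6<\infty$.

**Examples.** The terms with $p=0$ give $F_6(0,\omega)=\sum_n\omega^n$. The terms with $p=n$ give $F_6(t,0)=F_6(t)$, because $f_6(n,n)=f_6(n)$. The coefficient of $t\,\omega^k$ is $\frac{k!}{(k+1)!}f_6(k+1,1)=\frac{f_6(k+1,1)}{k+1}$.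

## 2. A conjectured closed form for $F_6(t,\omega)$

Three formulas set the scene, all for $m_1=0$, $m_2=1$. Nyquist, Rice and Riordan (1954):
$$\sum_{n\ge0}\frac{t^n}{n!^2}\mathbb E(\det A)^4=\frac{e^{t(m_4-3)}}{(1-t)^3}.$$
Dembo (1989): the analogous Gram series built from $\mathbb E(\det U^TU)^2$ equals $\frac{e^{t(m_4-3)}}{(1-t)^2(1-\omega-t)}$. Beck, Lv and Potechin (2022):
$$F_6(t)=\frac{(1+m_3^2t)^{10}e^{t(m_6-15m_4-10m_3^2+30)}}{48(1+3t-m_4t)^{15}}\sum_{n\ge0}\frac{(1+n)(2+n)(4+n)!\,t^n}{(1+3t-m_4t)^{3n}}.$$

The question is whether the sixth-order formula extends to rectangular matrices as follows: for every distribution with $m_1=0$, $m_2=1$,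
$$F_6(t,\omega)=\frac{(1+m_3^2t)^{10}e^{t(m_6-15m_4-10m_3^2+30)}}{(1+3t-m_4t)^{15}}\sum_{n\ge0}\sum_{p=0}^n\frac{t^p\omega^{n-p}(n+2)!(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!\,(1+3t-m_4t)^{3n}}.$$
The source of the conjecture, https://www2.karlin.mff.cuni.cz/~beckd/lectures/RIJEKAFourthMomentPresentation.pdf, prints an extra factor $48$ in the denominator of the prefactor. That is a slip: with it, the constant terms of the two sides would be $1$ and $\frac1{48}$. Without it, setting $\omega=0$ leaves $n=p$ and the factor $\frac{(n+2)!(n+4)!}{n!\,2!\,4!}=\frac{(n+1)(n+2)(n+4)!}{48}$, which is the formula for $F_6(t)$ above. We shall prove the corrected version, together with a refinement and a converse.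

**Theorem 1.** If $m_1=0$, $m_2=1$ and $\mathbb EX^6<\infty$, then the displayed formula for $F_6(t,\omega)$ holds.

**Theorem 2.** Let $U$ be an $n\times p$ matrix, $p\le n$, with independent entries. Suppose the entries of column $j$ are identically distributed with mean $0$, finite sixth moment, and cumulants $\kappa_{r,j}$. Put $l=n-p$ and, with formal variables $t_1,\dots,t_p$,
$$K_6=\sum_jt_j\kappa_{6,j},\quad K_4=\sum_jt_j\kappa_{2,j}\kappa_{4,j},\quad K_3=\sum_jt_j\kappa_{3,j}^2,\quad K_2=\sum_jt_j\kappa_{2,j}^3.$$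
Then $\mathbb E(\det U^TU)^3$ is the coefficient of $t_1t_2\cdots t_p$ in
$$\frac{n!}{l!}\,e^{K_6}(1+K_3)^{10}\sum_{k\ge0}\frac{K_2^k}{k!}\,\frac{(k+l+2)!\,(k+l+4)!}{(l+2)!\,(l+4)!}\,(1-K_4)^{-15-3(k+l)}.$$

**Corollary.** For i.i.d. centered entries of any variance with finite sixth moment, with $l=n-p$,
$$f_6(n,p)=\frac{n!\,p!}{l!}\sum_{a+b+c+k=p}\frac{\kappa_6^a}{a!}\binom{10}{b}\kappa_3^{2b}\binom{3(k+l)+14+c}{c}(\kappa_2\kappa_4)^c\,\frac{\kappa_2^{3k}\,(k+l+2)!\,(k+l+4)!}{k!\,(l+2)!\,(l+4)!}.$$

**Theorem 3.** Let $X$ be any real random variable with $\mathbb EX^6<\infty$ and let $X_{ij}$ be i.i.d. copies of it. The identity of Theorem 1, with $m_3,m_4,m_6$ the raw moments of $X$, holds if and only if $m_1=0$ and $m_2=1$.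

No closed formula is given for $m_1\neq0$.

## 3. One column, and two by two

**One column.** Here $f_6(n,1)=\mathbb E\big(\sum_iX_i^2\big)^3$. Sort the triples of indices by coincidences: $n$ triples are constant, $3n(n-1)$ have exactly two equal indices, and $n(n-1)(n-2)$ are distinct. So
$$f_6(n,1)=n\,m_6+3n(n-1)m_4m_2+n(n-1)(n-2)m_2^3. \tag{1}$$
This uses no centering. Now let $m_1=0$, $m_2=1$ and pass to cumulants by $m_4=\kappa_4+3$ and $m_6=\kappa_6+15\kappa_4+10\kappa_3^2+15$. The constant part in the bracket is $15+9(n-1)+(n-1)(n-2)=n^2+6n+8$, and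
$$f_6(n,1)=n\big[\kappa_6+10\kappa_3^2+3(n+4)\kappa_4+(n+2)(n+4)\big].$$
This is the Corollary for $p=1$, $l=n-1$: the four terms are $a=1$, $b=1$, $c=1$ and $k=1$. In cumulants the answer has nonnegative numerical coefficients, and the numbers $10$ and $15$ of the conjecture count partitions of $[6]$: the exponent $m_6-15m_4-10m_3^2+30$ is $\kappa_6$, the exponent $10$ counts splittings $3+3$, and the exponent $15$ counts splittings $4+2$.

**Two by two.** Let $x=X_{11}X_{22}$ and $y=X_{12}X_{21}$; these are i.i.d. with $\mathbb Ex^q=m_q^2$. Expanding $(x-y)^6$ with $m_1=0$, $m_2=1$, the terms $xy^5$ and $x^5y$ vanish and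
$$f_6(2)=2m_6^2+30m_4^2-20m_3^4.$$
For Rademacher entries this is $32$. Directly, $\det A\in\{0,\pm2\}$ with $\mathbb P(\det A=0)=\frac12$, so $\mathbb E(\det A)^6=\frac12\cdot64=32$.

## 4. Tables of moments, and a contraction that leaves the class

The direct attack is to expand the determinant. Take $p=n$, $m_1=0$, $m_2=1$. By the Leibniz formula,
$$(\det A)^6=\sum_{\rho_1,\dots,\rho_6\in S_n}\ \prod_{a=1}^6\operatorname{sgn}\rho_a\ \prod_{j=1}^n\prod_{a=1}^6X_{\rho_a(j)\,j}.$$
Encode a term as an $n\times n$ table whose cell $(i,j)$ contains the set of letters $\{a\in[6]:\rho_a(j)=i\}$. Each row and each column is then a partition of $[6]$ into cells. The expectation of the product is $\prod m_{|\text{cell}|}$ over nonempty cells. Since $m_1=0$, no cell has size $1$, so every row and every column has type $6$, $4+2$, $3+3$ or $2+2+2$.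

Some types can be summed at once. A cell equal to $[6]$ fills its row and its column. Removing it costs the sign $(\pm1)^6=1$. There are $\binom na^2a!$ ways to place $a$ such cells, so together they multiply the series by $\sum_a\frac{(m_6t)^a}{a!}=e^{m_6t}$.

Next, consider a column of type $3+3$ with cell $B$ in row $i$ and cell $B^c$ in row $j\ne i$. Row $i$ still needs the three letters of $B^c$ in cells of size at least $2$, so in a single cell $B^c$, which lies in another column of type $3+3$. Following these cells, we obtain a closed cycle through $r\ge2$ rows and $r$ columns. In it the letters of $B$ follow one bijection $\rho$ from columns to rows, those of $B^c$ follow another one, $\rho'$, and $\rho^{-1}\rho'$ is an $r$-cycle. The sign is $\operatorname{sgn}(\rho)^3\operatorname{sgn}(\rho')^3=(-1)^{r-1}$, and there are $r!\,(r-1)!$ choices. With $x=m_3^2t$ the cycles of one splitting contribute $\sum_{r\ge2}\frac{(-1)^{r-1}x^r}{r}=\log(1+x)-x$. After exponentiation, the ten splittings together give $(1+x)^{10}e^{-10x}$. This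 explains two more factors of the formula.

Now try the same with columns of type $4+2$. Let such a column have $B$ ($|B|=2$) in row $i$ and $B^c$ in row $j\neq i$. Row $j$ needs the two letters of $B$, so it has a single cell $B$, in some other column. One would like to contract: delete the column and row $j$, and move that other cell $B$ from row $j$ to row $i$, where a $B$ has just been removed. Here the argument stops. Take $n=3$ and the following table. Column 1 has $\{1,2\}$ in row 1 and $\{3,4,5,6\}$ in row 2. Column 2 has $\{3,4\}$ in row 1, $\{1,2\}$ in row 2 and $\{5,6\}$ in row 3. Column 3 has $\{5,6\}$ in row 1 and $\{1,2,3,4\}$ in row 3. Every row is a partition of $[6]$. Contract column 1 and row 2. The cell $\{1,2\}$ of column 2 lands in row 1, on top of $\{3,4\}$. Column 2 now looks like a column of type $4+2$, with weight $m_4m_2$, but it carries the weight $m_2^3$. So the contraction leaves the class of weighted tables.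

The obstruction is precise: in a moment expansion, different blocks of one column must sit in different rows, and the contraction destroys this. The way out is an expansion in which blocks of one column may sit in any rows, equal or not. The moment–cumulant formula is exactly such an expansion. To make the row condition and the signs take care of themselves, we carry out the bookkeeping in a Grassmann algebra. One sum will remain, over columns of type $2+2+2$ only. We shall not count it: it does not depend on the distribution, so a Gaussian matrix will supply it.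

## 5. Grassmann variables and block sums

**Definition (Grassmann algebra).** Let $\mathcal G_n$ be the real algebra on generators $\theta_i^a$, $i\in[n]$ (sites), $a\in[6]$ (letters), any two of which anticommute and each of which has square $0$; $\mathcal G_0=\mathbb R$. The products of distinct generators, in a fixed order, form a basis of size $2^{6n}$. Elements that are sums of products of an even number of generators are central. Two odd elements anticommute, and an odd element has square $0$.

For $B=\{a_1<\dots<a_r\}\subset[6]$ put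
$$\theta_i^B=\theta_i^{a_1}\cdots\theta_i^{a_r},\qquad E_B=\sum_{i=1}^n\theta_i^B,\qquad \tau_i=\theta_i^{[6]}.$$
Each $\tau_i$ is even. Let $[\,\cdot\,]_n:\mathcal G_n\to\mathbb R$ be the coefficient of $\tau_1\cdots\tau_n$, the unique basis monomial (up to sign) of degree $6n$. We write $E_{12}$ for $E_{\{1,2\}}$, and put $Q=E_{12}E_{34}E_{56}$.

**Examples.** For $n=2$, $E_{12}^2=(\theta_1^1\theta_1^2+\theta_2^1\theta_2^2)^2=2\,\theta_1^1\theta_1^2\theta_2^1\theta_2^2$. In general, since $E_{ab}$ is a sum of commuting elements of square $0$,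
$$E_{ab}^l=l!\sum_{|T|=l}\ \prod_{i\in T}\theta_i^a\theta_i^b. \tag{2}$$

**Definition (signs).** For $B\subset[6]$ and for a pairing $\pi=\{B_1,B_2,B_3\}$ of $[6]$ define $\sigma_B,\sigma_\pi\in\{1,-1\}$ by
$$\theta_i^B\theta_i^{B^c}=\sigma_B\,\theta_i^{[6]},\qquad \theta_i^{B_1}\theta_i^{B_2}\theta_i^{B_3}=\sigma_\pi\,\theta_i^{[6]}.$$
The order of $B_1,B_2,B_3$ does not matter because the factors are even. The sign is that of a reordering of letters, so the same sign appears if different blocks sit at different sites.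

**Examples.** $\sigma_{\{1,2\}}=1$, and $\sigma_{\{1,3\}}=-1$ since $\theta^1\theta^3\theta^2\theta^4\theta^5\theta^6=-\theta^{[6]}$. If $|B|=3$, then $\sigma_{B^c}=-\sigma_B$ and $E_{B^c}E_B=-E_BE_{B^c}$, so $\sigma_BE_BE_{B^c}$ depends only on the splitting $\{B,B^c\}$.

## 6. The cubed Gram determinant as a top coefficient

The purpose of this step is to write $(\det U^TU)^3$ as a coefficient of a product with one factor per column, so that the expectation can be taken column by column. For the $j$-th column of $U$ let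
$$\eta_j^a=\sum_{i=1}^nX_{ij}\theta_i^a,\qquad \Xi_j=\eta_j^1\eta_j^2\cdots\eta_j^6 .$$

**Lemma 1.** With $l=n-p$, $\ \big[\Xi_1\cdots\Xi_p\,Q^l\big]_n=(l!)^3(\det U^TU)^3$.

**Proof.** We have $\Xi_j=(\eta_j^1\eta_j^2)(\eta_j^3\eta_j^4)(\eta_j^5\eta_j^6)$ with even, hence central, factors. So
$$\Xi_1\cdots\Xi_pQ^l=\Phi_{12}\Phi_{34}\Phi_{56},\qquad \Phi_{ab}=\Big(\prod_{j=1}^p\eta_j^a\eta_j^b\Big)E_{ab}^l .$$
In the same way $\tau_1\cdots\tau_n=\prod_i\theta_i^1\theta_i^2\cdot\prod_i\theta_i^3\theta_i^4\cdot\prod_i\theta_i^5\theta_i^6$. It therefore suffices to show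
$$\Phi_{ab}=l!\,\det(U^TU)\prod_{i=1}^n\theta_i^a\theta_i^b .$$

Insert (2). In the term indexed by $T$, the sites of $T$ are already full in the letters $a,b$, so in $\prod_j\eta_j^a\eta_j^b$ only the sites of $S=[n]\setminus T$ contribute; note $|S|=p$. Replace $\eta_j^a$ by $\sum_{i\in S}X_{ij}\theta_i^a$, and similarly for $b$.

For odd elements $x_j,y_j$ there is a sign $\epsilon_p$, depending only on $p$, with
$$x_1y_1x_2y_2\cdots x_py_p=\epsilon_p\,x_1\cdots x_p\,y_1\cdots y_p .$$
Moreover, expanding over the bijections from $[p]$ to $S$ (a repeated site gives $0$), $\eta_1^a\cdots\eta_p^a$ restricted to $S$ equals $\det(U_S)\prod_{i\in S}\theta_i^a$, in increasing order of $i$. The same holds for $b$. Hence the restriction of $\prod_j\eta_j^a\eta_j^b$ to $S$ is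
$$\epsilon_p\det(U_S)^2\prod_{i\in S}\theta_i^a\prod_{i\in S}\theta_i^b=\epsilon_p^2\det(U_S)^2\prod_{i\in S}\theta_i^a\theta_i^b=\det(U_S)^2\prod_{i\in S}\theta_i^a\theta_i^b .$$
Multiply by $\prod_{i\in T}\theta_i^a\theta_i^b$, sum over $S$, and use Cauchy–Binet. $\square$

**Taking expectations.** Apply $\mathbb E$ coefficientwise. The coefficients of $\Xi_j$ are polynomials in the entries of column $j$, and the columns are independent. With $\Theta_j=\mathbb E\,\Xi_j$,
$$\mathbb E(\det U^TU)^3=\frac1{(l!)^3}\big[\Theta_1\cdots\Theta_pQ^l\big]_n. \tag{3}$$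

**Warm-up with two letters.** The proof shows $\prod_j(\eta_j^1\eta_j^2)\,E_{12}^l=l!\det(U^TU)\prod_i\theta_i^1\theta_i^2$. For i.i.d. centered entries, $\mathbb E\,\eta_j^1\eta_j^2=\kappa_2E_{12}$, because $\mathbb EX_{ij}X_{i'j}=0$ for $i\ne i'$. So the left side has expectation $\kappa_2^pE_{12}^n=\kappa_2^p\,n!\prod_i\theta_i^1\theta_i^2$, and $\mathbb E\det U^TU=\kappa_2^p\,\frac{n!}{l!}$. The plan is to repeat this with six letters.

## 7. The expected column in cumulants

The purpose of this step is to write $\Theta_j$ as a polynomial in the sums $E_B$, with no condition of distinct sites. By definition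
$$\Theta_j=\sum_{i:[6]\to[n]}\mathbb E\Big(\prod_{a=1}^6X_{i_aj}\Big)\,\theta_{i_1}^1\cdots\theta_{i_6}^6 .$$
Fix $i$. Its level sets partition $[6]$, and by independence the expectation is the product of $m_{|L|,j}$ over the level sets $L$, where $m_{q,j}$ is the $q$-th moment of the entries of column $j$. Expand each $m_{|L|,j}$ in cumulants by a sum over partitions of $L$. Choosing a partition of each level set is the same as choosing a partition $\pi$ of $[6]$ on each of whose blocks $i$ is constant. So
$$\mathbb E\prod_aX_{i_aj}=\sum_{\pi:\ i\text{ constant on blocks of }\pi}\ \prod_{B\in\pi}\kappa_{|B|,j}.$$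
Two blocks may carry the same value of $i$; this is the freedom that was missing in Section 4.

Exchange the sums. For fixed $\pi$ the values of $i$ on the blocks are chosen freely in $[n]$, and reordering $\theta^1_{i_1}\cdots\theta^6_{i_6}$ so that blocks are adjacent costs the sign of Section 5. Hence the sum over $i$ is that sign times $\prod_{B\in\pi}E_B$. Since $\kappa_{1,j}=0$, only the types $6$, $4+2$, $3+3$, $2+2+2$ occur:
$$\Theta_j=\kappa_{6,j}E_{[6]}+\kappa_{4,j}\kappa_{2,j}\sum_{|B|=2}\sigma_BE_BE_{B^c}+\kappa_{3,j}^2\sum_{|B|=3,\,1\in B}\sigma_BE_BE_{B^c}+\kappa_{2,j}^3\,C, \tag{4}$$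
$$C=\sum_{\pi}\sigma_\pi E_{B_1}E_{B_2}E_{B_3},$$
where the last sum is over the pairings $\pi=\{B_1,B_2,B_3\}$ of $[6]$. The three sums have $15$, $10$ and $15$ terms. Every term is even.

## 8. Contraction rules

The purpose of this step is to remove the blocks of types $6$, $3+3$ and $4+2$ from a product. A contraction lowers $n$ by one, so we need an object that can be evaluated for all $n$ at once.

**Definition (symbols and the functional $\langle\cdot\rangle$).** Let $\mathcal P$ be the free supercommutative real algebra on symbols $E_B$, $|B|\in\{2,3,4,6\}$: polynomials in the $E_B$ with $|B|$ even, tensored with the exterior algebra on the $E_B$ with $|B|=3$. Put $\deg E_B=|B|$. Sending the symbol $E_B$ to the element $E_B$ of $\mathcal G_n$ defines a homomorphism $\mathcal P\to\mathcal G_n$ for every $n$, since the elements satisfy the same commutation rules. For $M\in\mathcal P$ homogeneous of degree $6n$, put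
$$\langle M\rangle=\frac1{n!}[M]_n ,$$
put $\langle M\rangle=0$ if $M$ is homogeneous of degree not divisible by $6$, and extend linearly. In particular $\langle1\rangle=1$.

**Example.** Let $M=(\sigma_BE_BE_{B^c})^2$, of degree $12$, so $n=2$. In $\mathcal G_2$,
$$\sigma_BE_BE_{B^c}=\tau_1+\tau_2+\sigma_B\theta_1^B\theta_2^{B^c}+\sigma_B\theta_2^B\theta_1^{B^c}.$$
Squaring, $[M]_2$ is $2$, from $2\tau_1\tau_2$, plus the coefficient of $\tau_1\tau_2$ in $2\,\theta_1^B\theta_2^{B^c}\theta_2^B\theta_1^{B^c}$. The middle product $\theta_2^{B^c}\theta_2^B$ is central, so this is $2(\theta_1^B\theta_1^{B^c})(\theta_2^{B^c}\theta_2^B)$. If $|B|=2$, it equals $2\tau_1\tau_2$ and $\langle M\rangle=\frac42=2$. If $|B|=3$, it equals $-2\tau_1\tau_2$ and $\langle M\rangle=0$, in agreement with $E_B^2=0$. These two behaviors produce the factors $(1-K_4)^{-\cdots}$ and $(1+K_3)^{10}$ below.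

**Basic fact.** For $n\ge1$ and $M\in\mathcal P$ homogeneous of degree $6(n-1)$,
$$\Big[\sum_{i=1}^n\tau_iM\Big]_n=n\,[M]_{n-1}. \tag{5}$$
Indeed $\tau_i\theta_i^a=0$, so in $\tau_iM$ we may set all $\theta_i^a$ in $M$ to $0$. What remains is $M$ evaluated on the other $n-1$ sites, whose top coefficient is $[M]_{n-1}$. As $\tau_i$ is central, $[\tau_iM]_n=[M]_{n-1}$.

**Lemma 2.**

(a) $\langle E_{[6]}M\rangle=\langle M\rangle$ for all $M\in\mathcal P$.

(b) Let $|B|=3$, and let $M$ be a product of symbols $E_{B'}$ with $|B'|\in\{2,3,4\}$ that contains neither $E_B$ nor $E_{B^c}$. Then $\langle\sigma_BE_BE_{B^c}M\rangle=\langle M\rangle$.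

(c) For integers $k_B,\alpha_B\ge0$ indexed by the $15$ two-element subsets of $[6]$,
$$\Big\langle\prod_{|B|=2}(\sigma_BE_BE_{B^c})^{k_B}E_B^{\alpha_B}\Big\rangle=\prod_{|B|=2}\frac{(k_B+\alpha_B)!}{\alpha_B!}\ \Big\langle\prod_{|B|=2}E_B^{\alpha_B}\Big\rangle .$$

**Proof.** By linearity we may take $M$ homogeneous in (a). In each part the degrees of the two sides differ by a multiple of $6$, so both sides vanish unless the degrees are divisible by $6$. Let the degree on the left be $6n$.

**Proof of (a).** Since $E_{[6]}=\sum_i\tau_i$, (5) gives $\frac1{n!}[E_{[6]}M]_n=\frac1{(n-1)!}[M]_{n-1}$.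

**Proof of (b).** Split the double sum by whether the two sites agree:
$$\sigma_BE_BE_{B^c}=\sum_i\tau_i+\sigma_B\sum_{i\ne j}\theta_i^B\theta_j^{B^c}.$$
The first sum contributes $n[M]_{n-1}$ by (5). Let $i\ne j$. For a monomial of $M$ to contribute to $[\theta_i^B\theta_j^{B^c}M]_n$, the factors of $M$ must supply at site $i$ exactly the letters of $B^c$, each once. They supply disjoint blocks of sizes in $\{2,3,4\}$, and a three-element set is a disjoint union of such blocks only as a single block. So $M$ would contain $E_{B^c}$, which is excluded. Hence $[\sigma_BE_BE_{B^c}M]_n=n[M]_{n-1}$; divide by $n!$.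

**Proof of (c).** All factors are even and commute. Suppose $k_B\ge1$ for some $B$. Put $m=k_B+\alpha_B$, the number of factors $E_B$. Single out one factor $\sigma_BE_{B^c}$ and write the product as $\sigma_BE_{B^c}\,E_B^m\,N$, where $N$ is, up to sign, a product of symbols of sizes $2$ and $4$, none equal to $E_B$. Expand $E_{B^c}=\sum_j\theta_j^{B^c}$. In the term $\theta_j^{B^c}E_B^mN$, the factors of $E_B^mN$ must supply at site $j$ exactly the two letters of $B$. All blocks have size at least $2$, so exactly one factor contributes at site $j$, and it contributes $\theta_j^B$; it is one of the $m$ factors $E_B$. The other factors use only other sites, a restriction which $\tau_j$ imposes automatically. With $\sigma_B\theta_j^B\theta_j^{B^c}=\tau_j$,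
$$\big[\sigma_B\theta_j^{B^c}E_B^mN\big]_n=m\,\big[\tau_jE_B^{m-1}N\big]_n .$$
Sum over $j$ and use (5): the total is $m\,n\,[E_B^{m-1}N]_{n-1}$. Divide by $n!$. The value of the original product is $(k_B+\alpha_B)$ times the value of the product with $k_B$ lowered by one and $\alpha_B$ unchanged. Iterate until all $k_B$ are $0$. $\square$

Part (c) is the contraction that failed in Section 4. It works now because (4) allows two blocks of the same column to sit at one site.

## 9. Summing the types 6, 3+3 and 4+2

**Step 1: all columns in one exponential.** The aim is to encode the product of the $\Theta_j$ in a form to which Lemma 2 applies. Read (4) as a formula in $\mathcal P$, and put $T=\sum_jt_j\Theta_j$. The $\Theta_j$ are even and commute, so the coefficient of $t_1\cdots t_p$ in $e^T$ comes from $\frac{T^p}{p!}$ and equals $\Theta_1\cdots\Theta_p$. The element $\Theta_1\cdots\Theta_pQ^l$ has degree $6(p+l)=6n$. By (3),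
$$\mathbb E(\det U^TU)^3=\frac{n!}{(l!)^3}\big\langle\Theta_1\cdots\Theta_pQ^l\big\rangle=\frac{n!}{(l!)^3}\,[t_1\cdots t_p]\,\big\langle e^TQ^l\big\rangle . \tag{6}$$
Here $\langle\cdot\rangle$ acts on each coefficient of a power series in the $t_j$. Since $T$ has zero constant term, each coefficient of $e^T$ is an element of $\mathcal P$.

**Step 2: factor the exponential by types.** By (4), $T=K_6E_{[6]}+K_3\sum\sigma_BE_BE_{B^c}+K_4\sum\sigma_BE_BE_{B^c}+K_2C$, with the sums over $|B|=3$, $1\in B$ and over $|B|=2$ respectively. All terms commute. For $|B|=3$ the square of $E_BE_{B^c}$ is $0$, since $E_B$ is odd. So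
$$e^T=e^{K_6E_{[6]}}\prod_{|B|=3,\,1\in B}\big(1+K_3\sigma_BE_BE_{B^c}\big)\cdot\exp\Big(K_4\sum_{|B|=2}\sigma_BE_BE_{B^c}\Big)\,e^{K_2C}.$$

**Step 3: remove the blocks.** We remove the factors of $e^TQ^l$ from left to right. By Lemma 2(a), applied $r$ times to the term $\frac{K_6^r}{r!}E_{[6]}^r$, the first factor contributes $e^{K_6}$.

Expand the product over the ten splittings. A term chooses a set of $s$ splittings and carries $K_3^s$, the corresponding $s$ pairs $\sigma_BE_BE_{B^c}$, and symbols of sizes $2$ and $4$. The pairs are even, so any one can be moved to the front, and the remaining factors contain neither of its two symbols. By Lemma 2(b), applied $s$ times, all pairs can be erased. The sum over choices is $\sum_s\binom{10}sK_3^s=(1+K_3)^{10}$.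

For a monomial $E^\alpha=\prod_{|B|=2}E_B^{\alpha_B}$ with $|\alpha|=\sum_B\alpha_B$, Lemma 2(c) gives
$$\Big\langle\exp\Big(K_4\sum_{|B|=2}\sigma_BE_BE_{B^c}\Big)E^\alpha\Big\rangle=\prod_{|B|=2}\Big(\sum_{k\ge0}\frac{K_4^k}{k!}\frac{(k+\alpha_B)!}{\alpha_B!}\Big)\langle E^\alpha\rangle=\prod_{|B|=2}(1-K_4)^{-1-\alpha_B}\,\langle E^\alpha\rangle ,$$
that is, $(1-K_4)^{-15-|\alpha|}\langle E^\alpha\rangle$. This depends on $\alpha$ only through $|\alpha|$ and $\langle E^\alpha\rangle$. Since $C^kQ^l$ is a combination of monomials $E^\alpha$ with $|\alpha|=3(k+l)$, expanding $e^{K_2C}$ yields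
$$\big\langle e^TQ^l\big\rangle=e^{K_6}(1+K_3)^{10}\sum_{k\ge0}\frac{K_2^k}{k!}(1-K_4)^{-15-3(k+l)}\big\langle C^kQ^l\big\rangle . \tag{7}$$

## 10. The pairing sums from a Gaussian matrix

The purpose of this step is to find the numbers $\langle C^kQ^l\rangle$. Directly, they are signed sums over $15^k$ products of pairings. But they do not involve the distribution of the entries, so any distribution for which we know the answer determines them.

Let $G$ be an $n\times k$ matrix of independent standard Gaussians, $n=k+l$. By Section 1, $\kappa_2=1$ and $\kappa_3=\kappa_4=\kappa_6=0$, so $\Theta_j=C$ for every $j$, and (6) with $p=k$ reads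
$$\langle C^kQ^l\rangle=\frac{(l!)^3}{n!}\,\mathbb E(\det G^TG)^3 .$$

To compute the right side, let $g_1,\dots,g_k$ be the columns of $G$. Replace each $g_{j+1}$ by its component $h_{j+1}$ orthogonal to $V_j=\operatorname{span}(g_1,\dots,g_j)$. This multiplies $G$ on the right by a matrix of determinant $1$ and makes the columns orthogonal, so $\det G^TG=\prod_{j=0}^{k-1}|h_{j+1}|^2$. Almost surely $\dim V_j=j$. Conditionally on $g_1,\dots,g_j$, rotation invariance of $g_{j+1}$ shows that $|h_{j+1}|^2$ is the squared length of a standard Gaussian vector in the $(n-j)$-dimensional space $V_j^\perp$, hence has the law $\chi^2_{n-j}$, whatever the first $j$ columns are. So $\det G^TG$ is distributed as a product of independent variables $\chi^2_n,\chi^2_{n-1},\dots,\chi^2_{n-k+1}$.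

The third moment of $\chi^2_m$ is (1) with $n=m$ and Gaussian moments: $15m+9m(m-1)+m(m-1)(m-2)=m(m+2)(m+4)$. Therefore
$$\mathbb E(\det G^TG)^3=\prod_{j=0}^{k-1}(n-j)(n-j+2)(n-j+4)=\frac{n!}{l!}\,\frac{(n+2)!}{(l+2)!}\,\frac{(n+4)!}{(l+4)!},$$
$$\langle C^kQ^l\rangle=(l!)^2\,\frac{(k+l+2)!\,(k+l+4)!}{(l+2)!\,(l+4)!}. \tag{8}$$
As a check, $\langle C\rangle=\frac{3!\,5!}{2!\,4!}=15$. With one site, $[C]_1=\sum_\pi\sigma_\pi^2=15$.

## 11. From Theorem 2 to the closed form

**Proof of Theorem 2.** Insert (8) into (7) and the result into (6). The constants combine to $\frac{n!}{(l!)^3}(l!)^2=\frac{n!}{l!}$. $\square$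

**Proof of the Corollary.** For i.i.d. columns put $s=t_1+\dots+t_p$. Then $K_6=\kappa_6s$, $K_4=\kappa_2\kappa_4s$, $K_3=\kappa_3^2s$, $K_2=\kappa_2^3s$. For a power series $\varphi$ in one variable, $[t_1\cdots t_p]\varphi(s)=p!\,[t^p]\varphi(t)$, because only $s^p$ contains $t_1\cdots t_p$, with coefficient $p!$. Theorem 2 becomes
$$f_6(n,p)=\frac{n!\,p!}{l!}\,[t^p]\varphi_l(t), \tag{9}$$
$$\varphi_l(t)=e^{\kappa_6t}(1+\kappa_3^2t)^{10}\sum_{k\ge0}\frac{(\kappa_2^3t)^k}{k!}\,\frac{(k+l+2)!\,(k+l+4)!}{(l+2)!\,(l+4)!}\,(1-\kappa_2\kappa_4t)^{-15-3(k+l)} .$$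
Expand $e^{\kappa_6t}$, $(1+\kappa_3^2t)^{10}$ and $(1-x)^{-15-3(k+l)}=\sum_c\binom{3(k+l)+14+c}{c}x^c$, with $x=\kappa_2\kappa_4t$, and collect $t^p$. $\square$

**Proof of Theorem 1.** Here the aim is to sum (9) over $n$ and $p$. In $F_6(t,\omega)$ set $n=p+l$. By (9) the weight cancels the prefactor:
$$F_6(t,\omega)=\sum_{l\ge0}\sum_{p\ge0}\frac{t^p\omega^l\,l!}{(p+l)!\,p!}f_6(p+l,p)=\sum_{l\ge0}\omega^l\sum_{p\ge0}t^p[t^p]\varphi_l(t)=\sum_{l\ge0}\omega^l\varphi_l(t).$$
If $m_1=0$ and $m_2=1$, then $\kappa_2=1$, $\kappa_3=m_3$, $1-\kappa_4t=1+3t-m_4t$ and $\kappa_6=m_6-15m_4-10m_3^2+30$. Rename $k$ as $p$ and $k+l$ as $n$, so $l=n-p$. The double sum over $k,l\ge0$ becomes the sum over $0\le p\le n$, with terms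
$$\frac{t^p\omega^{n-p}\,(n+2)!\,(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!\,(1+3t-m_4t)^{3n}},$$
and the factors $e^{\kappa_6t}(1+\kappa_3^2t)^{10}(1-\kappa_4t)^{-15}$ are common. This is the formula of Theorem 1. $\square$

**Check for $n=p=2$.** With $\kappa_2=1$, the Corollary gives
$$4\Big[\tfrac12\kappa_6^2+10\kappa_3^2\kappa_6+45\kappa_3^4+15\kappa_4\kappa_6+150\kappa_3^2\kappa_4+120\kappa_4^2+15\big(\kappa_6+10\kappa_3^2+18\kappa_4\big)+180\Big].$$
Substituting $m_6=\kappa_6+15\kappa_4+10\kappa_3^2+15$ and $m_4=\kappa_4+3$ into $2m_6^2+30m_4^2-20m_3^4$ from Section 3 gives the same polynomial. For instance, the coefficient of $\kappa_4$ is $900+180=1080=4\cdot15\cdot18$, that of $\kappa_4^2$ is $450+30=480$, that of $\kappa_3^4$ is $200-20=180$, and the constant is $450+270=720$. For Rademacher entries the $k=0$ terms give $128-480+480=128$, the $k=1$ terms $15(16-36)=-300$ and the $k=2$ term $180$. So the value is $4(128-300+180)=32$.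

## 12. Two coefficients force mean 0 and variance 1

**Proof of Theorem 3.** If $m_1=0$ and $m_2=1$, the identity is Theorem 1. Conversely, suppose the identity holds for some $X$ with $\mathbb EX^6<\infty$, not assumed centered or normalized. On the right put $c=m_4-3$, so that $1+3t-m_4t=1-ct$, and let $P(t)$ be the prefactor.

**Step 1: the coefficient of $t\,\omega^k$ gives $m_2=1$.** On the left it is $\frac{f_6(k+1,1)}{k+1}$, which by (1) equals $m_6+3k\,m_4m_2+k(k-1)m_2^3$.

On the right, the linear coefficient of $P$ is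
$$10m_3^2+(m_6-15m_4-10m_3^2+30)+15(m_4-3)=m_6-15 .$$
The term $p=0$, $n=k$ of the double sum is $\omega^k(1-ct)^{-3k}$, contributing $3k(m_4-3)$. The term $p=1$, $n=k+1$ contributes $\frac{(k+3)!\,(k+5)!}{(k+2)!\,(k+4)!}=(k+3)(k+5)$. The total is
$$m_6-15+3km_4-9k+k^2+8k+15=m_6+3km_4+k(k-1).$$
Both sides are polynomials in $k$ that agree for all $k\ge0$. Comparing the coefficients of $k^2$ gives $m_2^3=1$, so $m_2=1$.

**Step 2: growth of the coefficient of $t^2\omega^k$ on the left.** Put $n=k+2$. The coefficient is $\frac{k!}{(k+2)!\,2!}f_6(n,2)=\frac{f_6(n,2)}{2n(n-1)}$. With columns $u,v$ we have $\det U^TU=\frac12\sum_{i,j}(u_iv_j-u_jv_i)^2$. Its cube is $\frac18$ times a sum over six-tuples of indices. When all six indices are distinct, the three squares are independent, and each has expectation $2m_2^2-2m_1^4$ (the cross term is $-2\,\mathbb E\,u_iu_jv_iv_j=-2m_1^4$). There are $n(n-1)\cdots(n-5)=n^6+O(n^5)$ such tuples. The other $O(n^5)$ tuples contribute bounded amounts: the summand has degree $6$ in each column, and its expectation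 depends only on which indices coincide. Hence
$$f_6(n,2)=(m_2^2-m_1^4)^3n^6+O(n^5).$$
Since $m_2=1$, the coefficient of $t^2\omega^k$ on the left is $\frac12(1-m_1^4)^3k^4+O(k^3)$ as $k\to\infty$.

**Step 3: growth on the right, and conclusion.** The $p=0$ term contributes the $t^2$-coefficient of $P(t)(1-ct)^{-3k}$, which is $O(k^2)$. The $p=1$ term contributes $(k+3)(k+5)$ times the linear coefficient of $P(t)(1-ct)^{-3(k+1)}$, which is $O(k)$; together $O(k^3)$. The $p=2$ term has $n=k+2$ and contributes
$$\frac12\,\frac{(k+4)!\,(k+6)!}{(k+2)!\,(k+4)!}=\frac12(k+3)(k+4)(k+5)(k+6)=\frac12k^4+O(k^3).$$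
Comparing with Step 2, $(1-m_1^4)^3=1$. As $m_1$ is real, $1-m_1^4=1$, and so $m_1=0$. $\square$
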